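# Strong unique continuation with Gevrey coefficients: the index $1+\frac{1-\sin\phi}{2\sin\phi}$ is not optimal

## The index $s_N(\phi)$ and the numbers $s_0(\phi)<s_*(\phi)$

**Theorem 1 (the index is not optimal).** For $N\ge 2$ and $\phi\in(0,\frac\pi2)$ let
$$s_0(\phi)=1+\frac{1-\sin\phi}{2\sin\phi},$$
and let $s_N(\phi)$ be the supremum of all $s>1$ such that every second order elliptic operator $P$ with complex $G^s$ coefficients near $0\in\mathbf R^N$, whose principal symbol $p$ is such that $p(0,\mathbf R^N\setminus\{0\})$ is a convex cone of angle $2\phi$, has the strong unique continuation property at $0$. Then $s_N(\phi)>s_0(\phi)$ for every $N\ge2$ and every $\phi\in(0,\frac\pi2)$. Thus for $s_0(\phi)<s<s_N(\phi)$ no operator in this class fails strong unique continuation, and the index $s_0$ is not optimal, for any $N$ and any $\phi$.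

**Theorem 2 (sharp index for $N=2$; counterexamples for all $N$).** Let $s_*(\phi)=1+\frac{\pi-2\phi}{4\phi}$.
(a) For $N=2$, strong unique continuation holds for all $s<s_*$.
(b) For $N\ge2$, every $s>s_*$ and every constant coefficient elliptic homogeneous second order $p(D)$ in $\mathbf R^N$ whose cone has angle $2\phi$, there is, after a real linear change of coordinates and multiplication by a constant, a potential $V\in G^s$ near $0$ such that $p(D)+V$ does not have the strong unique continuation property at $0$.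
Hence $s_2(\phi)=s_*(\phi)$, and $s_0(\phi)<s_N(\phi)\le s_*(\phi)$ for $N\ge3$.

**Theorem 3 (sharp small-angle constant, all $N$).** For each $a>\frac4\pi$ there is $\phi_a>0$, independent of $N$, with $s_N(\phi)\ge 1+\frac1{a\phi}$ for $0<\phi<\phi_a$. With Theorem 2(b), $\lim_{\phi\to0}\phi\,(s_N(\phi)-1)=\frac\pi4$ for every $N\ge2$, whereas $\phi(s_0(\phi)-1)\to\frac12$.

Not settled by these results: the endpoint $s=s_*$ for $N=2$, and the exact value of $s_N(\phi)$ for $N\ge3$.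

Now let us unpack the words. A smooth function near $0\in\mathbf R^N$ is *flat* at $0$ if it vanishes to infinite order there.

**Definition (strong unique continuation).** Let $\Omega$ be an open neighborhood of $0$. An operator $P$ with smooth coefficients in $\Omega$ has the strong unique continuation property at $0$ (SUCP) if $Pu=0$ in $\Omega$, with $u\in C^\infty(\Omega)$ flat at $0$, implies $u\equiv0$ near $0$.

**Definition (Gevrey class).** Let $s>1$. A smooth $f$ is in $G^s$ if on each compact set $K$ there is $C$ with $|\partial^\beta f|\le C^{|\beta|+1}(\beta!)^s$ on $K$ for all multi-indices $\beta$.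

The class $G^s$ grows with $s$, so asking for SUCP becomes harder as $s$ grows, and SUCP holds for the whole class of operators as soon as $s<s_N(\phi)$. We write $D=-i\partial$. The principal symbol of $P=\sum a_{jk}D_jD_k+\sum b_jD_j+c$ is $p(x,\xi)=\sum a_{jk}(x)\xi_j\xi_k$, and elliptic means $p(x,\xi)\ne0$ for real $\xi\ne0$. For constant coefficients, $p(\mathbf R^N\setminus\{0\})$ is either a convex cone in $\mathbf C\setminus\{0\}$ or all of $\mathbf C\setminus\{0\}$, the latter only if $N=2$. The angle $2\phi$ of the cone at the origin measures how far $p(0,\cdot)$ is from being real.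

The paper "Strong Uniqueness For Second Order Elliptic Operators With Gevrey Coefficients" proves SUCP when $p(0,\mathbf R^N\setminus\{0\})$ is a convex cone with angle $2\phi$, $0<\phi<\frac\pi2$, and $s<s_0(\phi)$. Alinhac gave second order elliptic operators with smooth complex coefficients that fail SUCP. The paper states that it does not know whether the index $s_0$ is optimal, and that whether Alinhac's ideas extend to Gevrey classes remains an open question. Optimality of $s_0$, for a fixed $N$, would mean: for every $\phi$ and every $s>s_0(\phi)$ some operator of the class fails SUCP. Theorem 1 says that this is false, for each $N$ and even for each single $\phi$.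

Two samples. For $\phi=\frac\pi6$: $s_0=1+\frac{1/2}{1}=\frac32$ and $s_2=s_*=1+\frac{2\pi/3}{2\pi/3}=2$. For $\xi_1^2+i\xi_2^2$ in the plane, the image is the closed first quadrant without $0$, so $\phi=\frac\pi4$; then $s_0=1+\frac{\sqrt2-1}2\approx1.207$ and $s_*=\frac32$.

It is convenient to trade the indices for exponents. Put
$$\alpha_0=\frac{2\sin\phi}{1-\sin\phi},\qquad \alpha_*=\frac{4\phi}{\pi-2\phi},\qquad \gamma=\frac\pi4-\frac\phi2\in(0,\tfrac\pi4),\tag{1.1}$$
so that $s_0=1+\frac1{\alpha_0}$ and $s_*=1+\frac1{\alpha_*}$. The angle $\gamma$ satisfies $\phi+2\gamma=\frac\pi2$, $\cos2\gamma=\sin\phi$, and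
$$(\alpha_*+2)\gamma=\frac{2\pi}{\pi-2\phi}\cdot\frac{\pi-2\phi}4=\frac\pi2,\qquad \alpha_0+2=\frac2{1-\sin\phi}=\frac1{\sin^2\gamma}.\tag{1.2}$$
The function $\sin^2$ is strictly convex on $[0,\frac\pi4]$ with values $0,\frac12$ at the endpoints, so it lies below its chord: $\sin^2\gamma<\frac{2\gamma}\pi$. Hence $\alpha_*+2=\frac\pi{2\gamma}<\frac1{\sin^2\gamma}=\alpha_0+2$, that is, $\alpha_*<\alpha_0$ and $s_0<s_*$.

## Normal form of the symbol and the decay of flat Gevrey functions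

**Normal form.** Suppose $p(0,\mathbf R^N\setminus\{0\})$ is a convex cone of angle $2\phi<\pi$. It is the set of positive multiples of the compact set $p(0,S^{N-1})\not\ni0$, so it is closed in $\mathbf C\setminus\{0\}$: a closed sector. Multiply $P$ by a constant $e^{i\vartheta}$ so that the sector becomes $\{z\neq 0:|\arg z|\le\phi\}$. Then $\mathrm{Re}\,p(0,\cdot)$ is positive definite, and the real quadratic forms $\mathrm{Re}\,p(0,\cdot)$, $\mathrm{Im}\,p(0,\cdot)$ can be diagonalized simultaneously by a real linear change of coordinates. Scaling the axes makes all diagonal coefficients of modulus $1$: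
$$p_0(\xi)=p(0,\xi)=\sum_ja_j\xi_j^2=\xi\cdot A\xi,\qquad A=\mathrm{diag}(a_j),\quad a_j=e^{i\psi_j},\quad \max_j\psi_j=\phi,\ \min_j\psi_j=-\phi.\tag{2.1}$$
The last two equalities hold because the image is exactly the convex cone generated by the $a_j$. These operations preserve $G^s$, flatness and SUCP. Here and below $v\cdot w=\sum v_jw_j$ is bilinear, also for complex vectors, $v^*=\bar v^{T}$, and $|\cdot|$ is the Euclidean norm. The matrix $A$ is unitary: $|A\zeta|=|\zeta|$. For example, $\xi_1^2+i\xi_2^2$ becomes $e^{-i\pi/4}\xi_1^2+e^{i\pi/4}\xi_2^2$ after multiplication by $e^{-i\pi/4}$.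

**Example 2.1 (a flat Gevrey function).** Let $a>0$, $E(x)=e^{-x^{-a}}$ for $x>0$ and $E(x)=0$ for $x\le0$. By continuity and homogeneity there is $\delta\in(0,1)$ with $\mathrm{Re}\,z^{-a}\ge\frac12x^{-a}$ whenever $|z-x|\le\delta x$. Cauchy's inequalities give $|E^{(n)}(x)|\le n!(\delta x)^{-n}e^{-\frac12x^{-a}}$. With $t=R^{-a}$ one maximizes $t^{n/a}e^{-ct}$ at $t=\frac n{ca}$ and finds
$$\sup_{R>0}R^{-n}e^{-cR^{-a}}=\Big(\frac n{cae}\Big)^{n/a}\le (ca)^{-n/a}(n!)^{1/a},\tag{2.2}$$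
because $n^n\le e^nn!$. So $|E^{(n)}|\le C^{n+1}(n!)^{1+1/a}$, and $E\in G^{1+1/a}$ is flat at $0$ and decays like $e^{-x^{-a}}$ with $a=\frac1{s-1}$, where $s=1+\frac1a$. Integrating $E(x)E(1-x)$ and normalizing gives a step function in $G^{s}$; as $a>0$ is arbitrary, Gevrey cutoffs exist for every $s>1$. (We use the textbook facts that $G^s$ is stable under products and under composition with real analytic maps.)

**Lemma 2.2.** If $u\in G^s$ near $0$ is flat at $0$, then for $|\beta|\le2$ and $x$ near $0$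
$$|\partial^\beta u(x)|\le Ce^{-c|x|^{-1/(s-1)}}.\tag{2.3}$$

*Proof.* All Taylor coefficients of $\partial^\beta u$ at $0$ vanish. Since $\sum_{|\mu|=m}|x^\mu|/\mu!=(\sum|x_j|)^m/m!\le N^m|x|^m/m!$, Taylor's formula of order $m\ge1$ gives
$$|\partial^\beta u(x)|\le\frac{N^m|x|^m}{m!}C^{m+3}((m+2)!)^s\le C_3\big(C_3m^{s-1}|x|\big)^m .$$
In the last step $((m+2)!)^s=(m!)^s((m+1)(m+2))^s$, the polynomial factor is absorbed in $C_3^m$, and $(m!)^{s-1}\le m^{(s-1)m}$. Choose $m=\lfloor(eC_3|x|)^{-1/(s-1)}\rfloor$, which is at least $1$ for $x$ small. Then $C_3m^{s-1}|x|\le e^{-1}$ and $|\partial^\beta u(x)|\le C_3e^{-m}$. Since $m\ge(eC_3|x|)^{-1/(s-1)}-1$, this is (2.3). $\square$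

## Homogeneous weights and the pseudoconvexity condition (PC)

The plan for positive results is a Carleman estimate $\|e^{\tau h}v\|\lesssim\|e^{\tau h}Pv\|$ with a weight $h\sim|x|^{-\alpha}$ that blows up at $0$. A flat solution can be inserted only if its decay beats $e^{\tau h}$ for every fixed $\tau$. By Lemma 2.2 this is the case when $\alpha<\frac1{s-1}$, i.e. $s<1+\frac1\alpha$. So a *small* exponent $\alpha$ gives a *large* index, and the question becomes: how small can $\alpha$ be?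

**Proposition A.** Let $p_0(\xi)=\xi\cdot A\xi$ be as in (2.1), let $\alpha>0$, and let $h\in C^\infty(\mathbf R^N\setminus0)$ be positive, homogeneous of degree $-\alpha$, with
$$\text{(PC)}\qquad(A\zeta)^*D^2h(x)(A\zeta)>0\quad\text{whenever }x\ne0,\ \xi\in\mathbf R^N,\ \tau>0,\ \zeta=\xi+i\tau\nabla h(x),\ p_0(\zeta)=0.$$
Then every $P$ with $G^s$ coefficients near $0$, $1<s<1+\frac1\alpha$, and principal symbol $p_0$ at $0$, has SUCP.

By Euler's identity $x\cdot\nabla h=-\alpha h\neq 0$, so $\nabla h\ne0$ everywhere and every $\zeta$ in (PC) is nonzero. Scaling $(\xi,\tau)$ and $x$ shows that it suffices to test (PC) with $|x|=1$ and $|\zeta|=1$. The proof of Proposition A is given in a later section. First we use it.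

**Example 3.1 (the Laplacian).** For $A=I$ and $h=|x|^{-\alpha}$ we have, at $|\omega|=1$,
$$D^2h(\omega)=\alpha\big((\alpha+2)\,\omega\otimes\omega-I\big),\qquad\nabla h(\omega)=-\alpha\omega.\tag{3.1}$$
If $|\zeta|=1$, $\zeta\cdot\zeta=0$ and $\mathrm{Im}\,\zeta\parallel\omega$, then $\zeta=(t-i\omega)/\sqrt2$ with $t\perp\omega$ a unit vector, $|\omega\cdot\zeta|^2=\frac12$, and the form in (PC) is $\alpha(\frac{\alpha+2}2-1)=\frac{\alpha^2}2>0$. Every $\alpha>0$ is allowed.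

**Lemma 3.2 (the plane).** Let $N=2$, $p_0=e^{i\phi}\xi_1^2+e^{-i\phi}\xi_2^2$ and $k=\sin\phi$. Then (PC) is equivalent to
$$L_\pm h:=\Delta h\pm2k\,\partial_1\partial_2h>0\quad\text{on }\mathbf R^2\setminus0,\ \text{for both signs}.\tag{3.2}$$

*Proof.* If $p_0(\zeta)=0$, $\zeta\ne0$, then $\zeta_2=\pm ie^{i\phi}\zeta_1$ with $\zeta_1\ne0$, and $A\zeta=\zeta_1(e^{i\phi},\pm i)$. As $2\,\mathrm{Re}(e^{-i\phi}(\pm i))=\pm2\sin\phi$, we get $(A\zeta)^*D^2h\,(A\zeta)=|\zeta_1|^2L_\pm h$. So (3.2) implies (PC). Conversely, for each sign the real linear map $c\mapsto\mathrm{Im}\,\big(c(1,\pm ie^{i\phi})\big)$ from $\mathbf C$ to $\mathbf R^2$ is injective, because $p_0$ has no real zero but $0$; hence it is bijective, and for each $x$ and each sign some $\zeta=c(1,\pm ie^{i\phi})$ has imaginary part $\nabla h(x)$. So (PC) implies (3.2). $\square$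

In the plane, (PC) is thus a pair of *linear* differential inequalities. For $N\ge3$ it is not linear in $h$: the admissible $\zeta$ at $x$ depend on the direction of $\nabla h(x)$.

## Radial weights stop exactly at $\alpha_0$

The obvious weight is $h=|x|^{-\alpha}$. In the plane, with $r,\theta$ polar coordinates, (3.1) gives
$$L_\pm r^{-\alpha}=\alpha r^{-\alpha-2}\big(\alpha\pm k(\alpha+2)\sin2\theta\big),$$
since $\Delta r^{-\alpha}=\alpha^2r^{-\alpha-2}$ and $\partial_1\partial_2r^{-\alpha}=\alpha(\alpha+2)\frac{x_1x_2}{r^2}r^{-\alpha-2}$. The worst points are the diagonals, $\sin2\theta=\mp1$, where the bracket is $\alpha-k(\alpha+2)$. It is positive exactly when $\alpha(1-k)>2k$, that is $\alpha>\alpha_0$. So with Proposition A the radial weight gives the index $1+\frac1{\alpha_0}=s_0$, and (PC) fails for it when $\alpha\le\alpha_0$.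

The same number comes out in every dimension. Fix $N,\phi$, and set
$$\mathcal K=\{A=\mathrm{diag}(e^{i\psi_j}):|\psi_j|\le\phi\},\qquad\mathcal Z=\{(A,\zeta):A\in\mathcal K,\ |\zeta|=1,\ \zeta\cdot A\zeta=0\}.$$
$\mathcal Z$ is compact, and $\mathrm{Im}\,\zeta\ne0$ on it, because $\mathrm{Re}\,\xi\cdot A\xi=\sum\cos\psi_j\,\xi_j^2>0$ for real $\xi\ne0$. For $(A,\zeta)\in\mathcal Z$ write $\mathrm{Im}\,\zeta=-\tau\omega$ with $\tau>0$, $|\omega|=1$; this is the situation of (PC) for the radial weight at the point $\omega$. By (3.1) and $|A\zeta|=1$,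
$$(A\zeta)^*D^2(|x|^{-\alpha})(\omega)(A\zeta)=\alpha\big((\alpha+2)|\omega\cdot A\zeta|^2-1\big).\tag{4.1}$$

**Lemma 4.1.** On $\mathcal Z$ we have $|\omega\cdot A\zeta|^2\ge\frac{1-\sin\phi}2$. Hence (4.1) is positive for $\alpha>\alpha_0$ and nonnegative for $\alpha=\alpha_0$.

*Proof.* Since $\zeta-\bar\zeta=-2i\tau\omega$ and $\zeta\cdot A\zeta=0$, we get $\bar\zeta\cdot A\zeta=2i\tau\,\omega\cdot A\zeta$, so
$$|\omega\cdot A\zeta|=\frac{|\bar\zeta\cdot A\zeta|}{2\tau},\qquad4\tau^2=|\zeta-\bar\zeta|^2=2-2\,\mathrm{Re}\,\zeta\cdot\zeta.\tag{4.2}$$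
The numerator is bounded below:
$$|\bar\zeta\cdot A\zeta|\ge\mathrm{Re}\,\bar\zeta\cdot A\zeta=\sum\cos\psi_j|\zeta_j|^2\ge\cos\phi.\tag{4.3}$$
For the denominator, subtract $\cos\phi\;\zeta\cdot A\zeta=0$:
$$|\zeta\cdot\zeta|=\Big|\sum(1-\cos\phi\,e^{i\psi_j})\zeta_j^2\Big|\le\sin\phi,\tag{4.4}$$
because $|1-\cos\phi\,e^{i\psi}|^2=1-2\cos\phi\cos\psi+\cos^2\phi\le1-\cos^2\phi=\sin^2\phi$ for $|\psi|\le\phi$. Thus $4\tau^2\le2(1+\sin\phi)$ and $|\omega\cdot A\zeta|^2\ge\frac{\cos^2\phi}{2(1+\sin\phi)}=\frac{1-\sin\phi}2$. Finally $(\alpha_0+2)\frac{1-\sin\phi}2=1$ by (1.2). $\square$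

To go below $\alpha_0$ the weight must change. At $\alpha=\alpha_0$ the condition fails only where all inequalities in the proof are equalities, and this set can be computed.

**Lemma 4.2 (the degenerate set).** Let $(A,\zeta)\in\mathcal Z$ with $|\omega\cdot A\zeta|^2=\frac{1-\sin\phi}2$. Let $\omega_+$, $\omega_-$ be the parts of $\omega$ in the coordinates with $\psi_j=\phi$, $\psi_j=-\phi$. Then all other components of $\omega$ and $\zeta$ vanish, $|\omega_+|=|\omega_-|$, and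
$$\zeta=-i\,(e^{i\gamma}\omega_+,\,e^{-i\gamma}\omega_-),\qquad A\zeta=\cos\gamma\,\nu-i\sin\gamma\,\omega,\qquad\nu=(\omega_+,-\omega_-).$$
In particular, with $S=\mathrm{Im}\,A=\mathrm{diag}(\sin\psi_j)$: $\ \omega\cdot S\omega=0$, $S\omega=\sin\phi\,\nu$, $\nu\cdot\omega=0$, $|\nu|=1$.

*Proof.* Equality in (4.3) forces $\cos\psi_j=\cos\phi$, i.e. $\psi_j=\pm\phi$, whenever $\zeta_j\ne0$. It also forces the imaginary part of $\bar\zeta\cdot A\zeta$ to vanish: $\sum\sin\psi_j|\zeta_j|^2=0$. Equality in the bound for $\tau$ means $\mathrm{Re}\,\zeta\cdot\zeta=-\sin\phi$ and $\tau^2=\frac{1+\sin\phi}2=\frac{1+\cos2\gamma}2=\cos^2\gamma$. In (4.4) each summand has modulus at most $\sin\phi|\zeta_j|^2$, and these bounds add up to $\sin\phi$; so each summand must be $(1-\cos\phi\,e^{i\psi_j})\zeta_j^2=-\sin\phi|\zeta_j|^2$. Now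
$$1-\cos\phi\,e^{\pm i\phi}=\sin\phi(\sin\phi\mp i\cos\phi)=\mp i\sin\phi\,e^{\pm i\phi},$$
so for $\psi_j=\pm\phi$ we get $\zeta_j^2=\mp ie^{\mp i\phi}|\zeta_j|^2=e^{\mp i(\frac\pi2+\phi)}|\zeta_j|^2$. Half of $\frac\pi2+\phi$ is $\frac\pi4+\frac\phi2=\frac\pi2-\gamma$, hence $\zeta_j=r_je^{\mp i(\frac\pi2-\gamma)}$ with $r_j$ real. Its imaginary part $\mp r_j\cos\gamma$ must equal $-\tau\omega_j=-\cos\gamma\,\omega_j$, so $r_j=\pm\omega_j$ and $\zeta_j=\pm\omega_j(\mp i)e^{\pm i\gamma}=-i\omega_je^{\pm i\gamma}$. Where $\zeta_j=0$ also $\omega_j=0$. As $|\zeta_j|=|\omega_j|$, the relation $\sum\sin\psi_j|\zeta_j|^2=0$ says $|\omega_+|=|\omega_-|$. Since $\phi+\gamma=\frac\pi2-\gamma$,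
$$A\zeta=-i\big(e^{i(\frac\pi2-\gamma)}\omega_+,e^{-i(\frac\pi2-\gamma)}\omega_-\big)=(e^{-i\gamma}\omega_+,-e^{i\gamma}\omega_-)=\cos\gamma\,\nu-i\sin\gamma\,\omega .$$
The remaining claims are immediate from $|\omega_+|^2=|\omega_-|^2=\frac12$. $\square$

## Convexifying across the null cone $x\cdot Sx=0$: proof of Theorem 1

The degenerate points lie on the cone $\{x\cdot Sx=0\}$, and there $A\zeta$ has the component $\cos\gamma\,\nu$ along $\nu$, which is normal to this cone. So we add to the weight a term that vanishes to second order on the cone and is convex across it: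
$$h_\varepsilon(x)=|x|^{-\alpha}(1+\varepsilon g(x)),\qquad g(x)=\frac{(x\cdot Sx)^2}{|x|^4},\qquad\varepsilon\ge0.$$
It is positive, smooth off $0$ and homogeneous of degree $-\alpha$.

*The plane by hand.* For $N=2$, $S=k\,\mathrm{diag}(1,-1)$ and $g=k^2\cos^22\theta$. At $\omega=(1,1)/\sqrt2$ and $\alpha=\alpha_0$ the bad operator is $L_-$, with $L_-r^{-\alpha}=0$. There $g$ and $\nabla g$ vanish, and $D^2(r^{-\alpha}g)=8k^2\,\nu\otimes\nu$ with $\nu=(1,-1)/\sqrt2$. So $\Delta(r^{-\alpha}g)=8k^2$, $\partial_1\partial_2(r^{-\alpha}g)=-4k^2$ and $L_-(r^{-\alpha}g)=8k^2(1+k)>0$. By the symmetries of the square the same gain occurs at each degenerate point. Away from these points $L_\pm r^{-\alpha_0}$ is already positive on the circle, so a small $\varepsilon>0$ gives $L_\pm h_\varepsilon>0$ at $\alpha=\alpha_0$, and by continuity at some $\alpha<\alpha_0$.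

For $N\ge3$ the same idea works, but changing $\varepsilon$ also changes which $\zeta$ belong to which $x$. We handle this by using $\zeta$, not $x$, as the free variable.

**Step 1: write (PC) as positivity of a function on $\mathcal Z$.** Consider $\nu_\varepsilon(\omega)=-\nabla h_\varepsilon(\omega)/|\nabla h_\varepsilon(\omega)|$ on $S^{N-1}$. It depends smoothly on $\varepsilon$ (in a small interval around $0$), on $\alpha$ near $\alpha_0$, on $(\psi_j)\in[-\phi,\phi]^N$ and on $\omega$; and $\nu_0=\mathrm{id}$ for every $\alpha$ by (3.1). Hence $\nu_\varepsilon$ is $C^1$-close to $\mathrm{id}$ for $|\varepsilon|\le\varepsilon_1$, uniformly in the other parameters. The map $x\mapsto|x|\nu_\varepsilon(x/|x|)$, $0\mapsto0$, differs from the identity by a map that is continuous, homogeneous of degree $1$ and has small differential off $0$. This difference therefore has Lipschitz constant at most $\frac12$ (first on segments avoiding $0$, then on all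 segments by continuity). By the contraction principle the map is a bijection of $\mathbf R^N$; its differential off $0$ is invertible, and it preserves $|x|$. So $\nu_\varepsilon$ is a diffeomorphism of the sphere, and by the implicit function theorem its inverse depends smoothly on all parameters. Define
$$\omega_\varepsilon(\zeta)=\nu_\varepsilon^{-1}\Big(-\frac{\mathrm{Im}\,\zeta}{|\mathrm{Im}\,\zeta|}\Big),\qquad\mathcal F(\varepsilon,\alpha,A,\zeta)=(A\zeta)^*D^2h_\varepsilon(\omega_\varepsilon(\zeta))(A\zeta).$$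
If $\zeta=\xi+i\tau\nabla h_\varepsilon(x)$ with $\tau>0$, then $-\mathrm{Im}\,\zeta/|\mathrm{Im}\,\zeta|=\nu_\varepsilon(x/|x|)$, so $x/|x|=\omega_\varepsilon(\zeta)$. By homogeneity, (PC) holds for $h_\varepsilon$ and all $A\in\mathcal K$ if $\mathcal F(\varepsilon,\alpha,\cdot)>0$ on $\mathcal Z$. The functions $\mathcal F$ and $\partial_\varepsilon\mathcal F$ are continuous in all variables.

**Step 2: the $\varepsilon$-derivative at the degenerate points is positive.** At $\varepsilon=0$, $\mathcal F$ is (4.1). So at $\alpha=\alpha_0$ it is $\ge0$, with zero set $W$ described by Lemma 4.2. Let $(A,\zeta)\in W$. Since $x\cdot Sx$ vanishes at $\omega$, both $g$ and $\nabla g$ vanish at $\omega$. Thus $\nabla h_\varepsilon(\omega)=\nabla h_0(\omega)$, so $\nu_\varepsilon(\omega)=\omega$, and $\omega_\varepsilon(\zeta)=\omega$ for all $\varepsilon$: the base point does not move. Moreover $D^2(|x|^{-\alpha}g)(\omega)=D^2\big((x\cdot Sx)^2\big)(\omega)=2\,(2S\omega)\otimes(2S\omega)$.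 With Lemma 4.2,
$$\partial_\varepsilon\mathcal F|_{\varepsilon=0}=2\,|2S\omega\cdot A\zeta|^2=8\sin^2\phi\,|\nu\cdot A\zeta|^2=8\sin^2\phi\cos^2\gamma>0\quad\text{on }W.\tag{5.1}$$
(In the plane $|\zeta_1|^2=\frac12$ and $\cos^2\gamma=\frac{1+k}2$, so $|\zeta_1|^2\cdot8k^2(1+k)$ from the hand computation is the same number.)

**Step 3: compactness.** Let $\alpha=\alpha_0$. The set $W$ is compact, so by (5.1) there are $c>0$, $\varepsilon_2>0$ and an open neighborhood $U$ of $W$ in $\mathcal Z$ with $\partial_\varepsilon\mathcal F\ge c$ on $U$ for $0\le\varepsilon\le\varepsilon_2$. Hence $\mathcal F(\varepsilon)\ge\mathcal F(0)+c\varepsilon\ge c\varepsilon$ on $U$. On the compact set $\mathcal Z\setminus U$ we have $\mathcal F(0)\ge c'>0$, so $\mathcal F(\varepsilon)\ge c'/2$ for $\varepsilon$ small. Fix a small $\varepsilon>0$ with $\mathcal F(\varepsilon,\alpha_0,\cdot)>0$ on $\mathcal Z$. By compactness of $\mathcal Z$ and continuity in $\alpha$, there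 is $\alpha_1\in(0,\alpha_0)$ with $\mathcal F(\varepsilon,\alpha_1,\cdot)>0$ on $\mathcal Z$.

**Step 4: conclusion.** By the normal form and Proposition A with $\alpha=\alpha_1$, SUCP holds for every $P$ in the class of Theorem 1 with $s<1+\frac1{\alpha_1}$. So $s_N(\phi)\ge1+\frac1{\alpha_1}>1+\frac1{\alpha_0}=s_0(\phi)$. This proves Theorem 1, given Proposition A. $\blacksquare$

## From (PC) to strong unique continuation: proof of Proposition A

Norms without index are $L^2$ norms.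

**Step 1: solutions are Gevrey.** We show that $u\in C^\infty$, $Pu=0$ implies $u\in G^s$ near $0$; if $u$ is flat, Lemma 2.2 then gives (2.3).

Write $P=\sum_{|\mu|\le2}c_\mu D^\mu$. Ellipticity gives $|p_0(\xi)|\ge c|\xi|^2$. For $\rho_0\le1$ small and $w\in C_c^\infty(B_{\rho_0})$, Plancherel yields
$$\|D^2w\|\le C\|p_0(D)w\|\le C\|Pw\|+\tfrac12\|D^2w\|+C(\|Dw\|+\|w\|),$$
because the second order coefficients are close to their values at $0$ on $B_{\rho_0}$. Absorb the second term. Let $\rho+\delta<\rho_0$, let $\chi\in C_c^\infty(B_{\rho+\delta})$ with $\chi=1$ on $B_\rho$ and $|\partial^\mu\chi|\le C\delta^{-|\mu|}$ for $|\mu|\le2$, and take $w=\chi v$. As $[P,\chi]v$ is bounded by $C(\delta^{-1}|Dv|+\delta^{-2}|v|)$,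
$$\delta^2\|D^2v\|_{L^2(B_\rho)}\le C\big(\delta^2\|Pv\|_{L^2(B_{\rho+\delta})}+\delta\|Dv\|_{L^2(B_{\rho+\delta})}+\|v\|_{L^2(B_{\rho+\delta})}\big).\tag{6.1}$$
Put $|u|_k=\max_{|\beta|=k}\sup_{\rho_0/2\le\rho<\rho_0}(\rho_0-\rho)^k\|D^\beta u\|_{L^2(B_\rho)}$, finite if $\rho_0$ is small. For $k\ge2$ apply (6.1) to $v=D^\beta u$, $|\beta|=k-2$, with $\delta=(\rho_0-\rho)/k$, and multiply by $(\rho_0-\rho)^k\delta^{-2}=k^2(\rho_0-\rho)^{k-2}$. Since $\rho_0-(\rho+\delta)=(1-\frac1k)(\rho_0-\rho)$ and $(1-\frac1k)^{-k}\le4$, passing from $B_\rho$ to $B_{\rho+\delta}$ costs a factor at most $4$. The last two terms become at most $Ck|u|_{k-1}$ and $Ck^2|u|_{k-2}$. For the first, $Pu=0$ gives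
$$PD^\beta u=-[D^\beta,P]u=-\sum_\mu\sum_{0\ne\beta'\le\beta}\binom\beta{\beta'}(D^{\beta'}c_\mu)D^{\beta-\beta'+\mu}u .$$
Here $|D^{\beta'}c_\mu|\le K^{j+1}(j!)^s$ for $|\beta'|=j$, and $\sum_{|\beta'|=j}\binom\beta{\beta'}=\binom{k-2}j$; as $\rho_0\le1$, the factor $(\rho_0-\rho)^k$ may be replaced by a lower power. Hence
$$|u|_k\le C'\Big[\sum_{j=1}^{k-2}\binom{k-2}jK^{j+1}(j!)^s\sum_{i=0}^2|u|_{k-2-j+i}+k|u|_{k-1}+k^2|u|_{k-2}\Big].\tag{6.2}$$
Suppose $M\ge1$ and $|u|_l\le M^{l+1}(l!)^s$ for $l<k$. Then $|u|_{k-2-j+i}\le M^{k-j+1}((k-j)!)^s$, and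
$$\binom{k-2}j(j!)^s((k-j)!)^s\le\binom kj^s(j!)^s((k-j)!)^s=(k!)^s,$$
while $k\,((k-1)!)^s\le(k!)^s$ and $k^2((k-2)!)^s\le\frac{k^2}{k(k-1)}(k!)^s\le2(k!)^s$. So the bracket in (6.2) is at most $C''M^{k+1}(k!)^s\big[\sum_{j\ge1}(K/M)^j+M^{-1}+M^{-2}\big]$ with $C''$ independent of $M$. For $M$ large (large enough also for $k=0,1$) we obtain $|u|_k\le M^{k+1}(k!)^s$ for all $k$. Take $\rho=\rho_0/2$: $\|D^\beta u\|_{L^2(B_{\rho_0/2})}\le(2/\rho_0)^kM^{k+1}(k!)^s$ for $|\beta|=k$. Sobolev's inequality on $B_{\rho_0/2}$ (with $N$ extra derivatives), $((k+N)!)^s\le C^{k+1}(k!)^s$ and $k!\le N^k\beta!$ give $u\in G^s$ near $0$.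

**Step 2: a Carleman estimate on an annulus, uniform under rescaling.** Let $P=\sum a_{jk}D_jD_k+\sum b_jD_j+c$ with $a_{jk}=a_{kj}$, let $\mathcal R=\{\frac14<|y|<4\}$, and put
$$P_R=\sum a_{jk}(Ry)D_jD_k+R\sum b_j(Ry)D_j+R^2c(Ry),\qquad (Pv)(Ry)=R^{-2}P_R[v(R\,\cdot)](y).$$
We claim: there are $R_1\in(0,1]$, $\lambda_0$, $C$ such that for $0<R\le R_1$, $\lambda\ge\lambda_0$, $V\in C_c^\infty(\mathcal R)$,
$$\lambda^3\|e^{\lambda h}V\|^2+\lambda\|e^{\lambda h}DV\|^2\le C\|e^{\lambda h}P_RV\|^2.\tag{6.3}$$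

*Conjugation.* Put $\varepsilon=1/\lambda\le1$, $w=e^{h/\varepsilon}V$, $h_j=\partial_jh$ and $\|w\|_{k,\varepsilon}^2=\sum_{|\beta|\le k}\|(\varepsilon D)^\beta w\|^2$. Since $e^{h/\varepsilon}\,\varepsilon D_j\,e^{-h/\varepsilon}=\varepsilon D_j+ih_j$,
$$\varepsilon^2e^{h/\varepsilon}P_RV=Tw+\varepsilon Ew,\qquad T=\sum(\varepsilon D_j+ih_j)\,a_{jk}(Ry)\,(\varepsilon D_k+ih_k),\qquad\|Ew\|\le C\|w\|_{1,\varepsilon},\tag{6.4}$$
where $E$ collects the terms from $b_j$, $c$ and from $D_j(a_{jk}(Ry))$.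

All operators below are of the form $\sum_\beta t_\beta(y;\varepsilon,R)(\varepsilon D)^\beta$, with $t_\beta$ polynomial in $\varepsilon$ and coefficients bounded in every $C^l$ on a slightly larger annulus, uniformly in $R\le R_1$. The symbol is $\sum t_\beta\xi^\beta$, and a composition of operators with symbols $f$, $g$ has symbol $\sum_\mu\frac{\varepsilon^{|\mu|}}{\mu!}\partial_\xi^\mu f\,D_y^\mu g$. The symbol of $T$ is $q_R+O(\varepsilon)$ with
$$q_R(y,\xi)=\sum a_{jk}(Ry)\zeta_j\zeta_k,\qquad\zeta=\xi+i\nabla h(y),$$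
and that of the formal adjoint $T^*=\sum(\varepsilon D_k-ih_k)\overline{a_{jk}(Ry)}(\varepsilon D_j-ih_j)$ is $\bar q_R+O(\varepsilon)$; both $O(\varepsilon)$ terms have degree at most $1$ in $\xi$. Write $T=T_1+iT_2$, $T_1=\frac12(T+T^*)$, $T_2=\frac1{2i}(T-T^*)$, formally self-adjoint with symbols $a+O(\varepsilon)$, $b+O(\varepsilon)$, $a=\mathrm{Re}\,q_R$, $b=\mathrm{Im}\,q_R$. Expanding the square,
$$\|Tw\|^2=\|T_1w\|^2+\|T_2w\|^2+i([T_1,T_2]w,w).$$
So, if $M\varepsilon\le1$,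
$$\|Tw\|^2\ge\varepsilon\,\mathcal Q(w),\qquad\mathcal Q(w)=M\|T_1w\|^2+M\|T_2w\|^2+\tfrac i\varepsilon([T_1,T_2]w,w).\tag{6.5}$$
In the symbol of $[T_1,T_2]$ the terms with $\mu=0$ cancel and those with $|\mu|=1$ give a factor $\varepsilon$. So $\frac i\varepsilon[T_1,T_2]$ has symbol $\{a,b\}+\varepsilon r$ with $\{f,g\}=f_\xi\cdot g_y-f_y\cdot g_\xi$; both $\{a,b\}$ and $r$ are polynomials in $\xi$ of degree at most $3$.

*Writing $\mathcal Q$ as a quadratic form of order two.* For $|\beta|\le3$ split $\beta=\beta_1+\beta_2$ with $|\beta_1|\le2$, $|\beta_2|\le1$. One integration by parts gives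
$$(f(y)(\varepsilon D)^\beta w,w)=\int f\,(\varepsilon D)^{\beta_1}w\,\overline{(\varepsilon D)^{\beta_2}w}\,dy+O(\varepsilon)\|w\|_{2,\varepsilon}^2,$$
since a derivative falling on $f$ carries a factor $\varepsilon$. As $\mathcal Q(w)$ is real,
$$\mathcal Q(w)=\mathcal Q_0(w)+O(\varepsilon)\|w\|_{2,\varepsilon}^2,\qquad\mathcal Q_0(w)=\mathrm{Re}\sum_{|\beta|,|\beta'|\le2}\int m_{\beta\beta'}(y)(\varepsilon D)^\beta w\,\overline{(\varepsilon D)^{\beta'}w}\,dy,\tag{6.6}$$
$$\sum m_{\beta\beta'}(y)\,\xi^{\beta+\beta'}=m_R(y,\xi):=M|q_R|^2+\{a,b\},$$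
with $m_{\beta\beta'}$ bounded in $C^1$ uniformly in $R$, for fixed $M$.

*Positivity of $m_R$; here (PC) enters.* For $R=0$, $q_0=p_0(\xi+i\nabla h(y))$. With $h_{jk}=\partial_j\partial_kh$ and $p_0^{(j)}=\partial p_0/\partial\xi_j$ we have $\partial_{\xi_j}q_0=p_0^{(j)}(\zeta)$ and $\partial_{y_j}q_0=i\sum_kh_{jk}p_0^{(k)}(\zeta)$. Since $\{\bar q_0,q_0\}=2i\{a,b\}$ and $p_0^{(j)}(\zeta)=2a_j\zeta_j$ with $a_j$ from (2.1),
$$\{a,b\}=\tfrac1{2i}\{\bar q_0,q_0\}=\sum h_{jk}\,p_0^{(j)}(\zeta)\overline{p_0^{(k)}(\zeta)}=4(A\zeta)^*D^2h(y)(A\zeta).\tag{6.7}$$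
By ellipticity $|q_0|\ge c|\xi|^2$ for $|\xi|$ large, while $\{a,b\}=O(\langle\xi\rangle^3)$, where $\langle\xi\rangle=(1+|\xi|^2)^{1/2}$. So there is $\varrho$ such that $m_0\ge c\langle\xi\rangle^4$ for $|\xi|\ge\varrho$, $y\in\overline{\mathcal R}$ and every $M\ge1$. On the compact set $\overline{\mathcal R}\times\{|\xi|\le\varrho\}$, (PC) with $\tau=1$ says $\{a,b\}>0$ where $q_0=0$. Then $M|q_0|^2+\{a,b\}>0$ there for $M$ large: otherwise, for $M=n\to\infty$, there would be points with $n|q_0|^2+\{a,b\}\le0$; as $\{a,b\}$ is bounded, a limit point would satisfy $q_0=0$ and $\{a,b\}\le0$. Thus for some fixed $M$ and $c_0>0$, $m_0\ge2c_0\langle\xi\rangle^4$ on $\overline{\mathcal R}\times\mathbf R^N$. As $R\to0$, $a_{jk}(R\,\cdot)\to a_{jk}(0)$ in $C^1(\overline{\mathcal R})$, so the coefficients of the polynomial $m_R(y,\cdot)$, of degree at most $4$, converge uniformly to those of $m_0$. Hence $m_R\ge c_0\langle\xi\rangle^4$ for $0\le R\le R_1$,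 $R_1$ small.

*Lower bound by freezing coefficients.* Take finitely many real $\chi_l\in C_c^\infty$ with $\sum\chi_l^2=1$ near $\overline{\mathcal R}$, supports of diameter at most $\delta$ meeting $\overline{\mathcal R}$, and $y_l\in\overline{\mathcal R}\cap\mathrm{supp}\,\chi_l$. As $(\varepsilon D)^\beta(\chi_lw)$ differs from $\chi_l(\varepsilon D)^\beta w$ in $L^2$ by $O_\delta(\varepsilon)\|w\|_{2,\varepsilon}$,
$$\mathcal Q_0(w)=\sum_l\mathcal Q_0(\chi_lw)+O_\delta(\varepsilon)\|w\|_{2,\varepsilon}^2,\qquad\sum_l\|\chi_lw\|_{2,\varepsilon}^2=(1+O_\delta(\varepsilon))\|w\|_{2,\varepsilon}^2.$$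
Replacing $m_{\beta\beta'}(y)$ by $m_{\beta\beta'}(y_l)$ in $\mathcal Q_0(\chi_lw)$ costs at most $C\delta\|\chi_lw\|_{2,\varepsilon}^2$, with $C$ independent of $\delta$. For the frozen form Plancherel gives
$$(2\pi)^{-N}\int m_R(y_l,\varepsilon\eta)\,|\widehat{\chi_lw}(\eta)|^2d\eta\ge c_0'\|\chi_lw\|_{2,\varepsilon}^2,$$
where $c_0'>0$ does not depend on $\delta,\varepsilon,R$. Choose first $\delta$, then $\varepsilon$ small; with (6.6) we get $\mathcal Q(w)\ge c\|w\|_{2,\varepsilon}^2$.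

*End of the proof of (6.3).* By (6.5) and (6.4),
$$c\,\varepsilon\|w\|_{2,\varepsilon}^2\le\|Tw\|^2\le2\varepsilon^4\|e^{h/\varepsilon}P_RV\|^2+2C^2\varepsilon^2\|w\|_{1,\varepsilon}^2,$$
and for $\varepsilon$ small the last term is absorbed. Since $e^{h/\varepsilon}\varepsilon DV=(\varepsilon D+i\nabla h)w$, we obtain $\varepsilon\big(\|e^{h/\varepsilon}V\|^2+\varepsilon^2\|e^{h/\varepsilon}DV\|^2\big)\le C\varepsilon^4\|e^{h/\varepsilon}P_RV\|^2$. Dividing by $\varepsilon^4$ gives (6.3).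

**Step 3: sum over dyadic annuli.** Let $0<2\rho\le R_1$. We show that for $v\in C_c^\infty(B_\rho\setminus0)$ and $\tau\ge\tau_0$
$$\int e^{2\tau h}\big(\tau^3|x|^{-3\alpha-4}|v|^2+\tau|x|^{-\alpha-2}|\nabla v|^2\big)dx\le C\int e^{2\tau h}|Pv|^2dx.\tag{6.8}$$
Take $\chi\in C_c^\infty(\{\frac12<|x|<2\})$ with $\sum_{m\in\mathbf Z}\chi(2^mx)=1$ for $x\ne0$, and put $R=2^{-m}$, $v_m=\chi(2^m\cdot)v$. If $v_m\not\equiv0$ then $R<2\rho\le R_1\le1$. Apply (6.3) to $V(y)=v_m(Ry)$ with $\lambda=\tau R^{-\alpha}\ge\tau$. By homogeneity $\lambda h(y)=\tau h(Ry)$; moreover $\nabla V(y)=R(\nabla v_m)(Ry)$ and $P_RV(y)=R^2(Pv_m)(Ry)$. Substituting $x=Ry$ and dividing by $R^4$,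
$$\int e^{2\tau h}\big(\tau^3R^{-3\alpha-4}|v_m|^2+\tau R^{-\alpha-2}|\nabla v_m|^2\big)dx\le C\int e^{2\tau h}|Pv_m|^2dx.$$
On $\mathrm{supp}\,v_m$ we have $R\sim|x|$ and $|Pv_m|\le C(|Pv|+|x|^{-1}|\nabla v|+|x|^{-2}|v|)$. At each point at most three of the $v_m$ are nonzero, so $|v|^2\le3\sum|v_m|^2$ and $|\nabla v|^2\le3\sum|\nabla v_m|^2$. Summing over $m$ gives (6.8) with the extra term $C\int e^{2\tau h}(|x|^{-2}|\nabla v|^2+|x|^{-4}|v|^2)dx$ on the right. As $|x|\le1$, it is absorbed by the left side for $\tau$ large.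

**Step 4: insert the flat solution.** Let $Pu=0$ with $u$ flat. Since $c_2|x|^{-\alpha}\le h\le C_2|x|^{-\alpha}$, for $t_0$ large $\{h\ge t_0\}\subset B_{\rho/2}$, inside the neighborhood where (2.3) holds. Let $\theta\in C^\infty(\mathbf R)$, $\theta(t)=0$ for $t\le t_0$, $\theta(t)=1$ for $t\ge2t_0$. Let $\ell_n(x)=\ell(nx)$ with $\ell\in C^\infty$, $0\le\ell\le1$, $\ell=0$ near $0$, $\ell=1$ off $B_1$. Apply (6.8) to $\ell_n\theta(h)u$. For $n$ large $\theta(h)=1$ on $B_{1/n}$, so the commutator with $\ell_n$ is $[P,\ell_n]u$, which is supported in $\{c/n\le|x|\le1/n\}$ and bounded by $C(n^2|u|+n|\nabla u|)$. By (2.3), for fixed $\tau$, it contributes $O\big(n^4e^{Cn^\alpha-cn^{1/(s-1)}}\big)$, which tends to $0$ because $\frac1{s-1}>\alpha$. This is where the hypothesis on $s$ is used. By Fatou's lemma, (6.8) holds for $v=\theta(h)u$, with another constant $C$.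

Now $P(\theta(h)u)$ is bounded and supported in $\{t_0\le h\le2t_0\}$, because $Pu=0$. Restricting the left side to $\{h\ge3t_0\}$, where $|x|^{-3\alpha-4}\ge1$, gives
$$\tau^3c\,e^{6\tau t_0}\int_{h\ge3t_0}|u|^2dx\le C_ue^{4\tau t_0}\qquad\text{for all large }\tau.$$
Let $\tau\to\infty$: $u=0$ on $\{h\ge3t_0\}$, which contains a punctured neighborhood of $0$. This proves Proposition A. $\square$

## Planar weights for every $\alpha>\alpha_*$: proof of Theorem 2(a)

Let $N=2$, $p_0=e^{i\phi}\xi_1^2+e^{-i\phi}\xi_2^2$, $k=\sin\phi$. By Lemma 3.2 we look for $h>0$, homogeneous of degree $-\alpha$, with $\Delta h>2k|\partial_1\partial_2h|$. The borderline case is $\Delta h=2k|\partial_1\partial_2h|$. In a region where $\partial_1\partial_2h\ge0$ this reads $L_-h=0$, and since $e^{2i\gamma}+e^{-2i\gamma}=2\cos2\gamma=2k$, holomorphic functions of $e^{i\gamma}x_1+e^{-i\gamma}x_2$ are killed by $L_-$. This suggests taking the real part of a power of this variable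 in the first quadrant and reflecting evenly. The exponent is fixed by asking that the reflection produces no kink on the axes.

**Step 1: the borderline weight of degree $-\alpha_*$.** Define
$$\Phi(x)=\mathrm{Re}\,Z^{-\alpha_*},\qquad Z=e^{i\gamma}|x_1|+e^{-i\gamma}|x_2|,\qquad|\arg Z|\le\gamma.$$
By (1.2), $\alpha_*\gamma=\frac\pi2-2\gamma<\frac\pi2$, so $\Phi>0$. For $x_1,x_2\ge0$, $x\ne0$ (one-sided derivatives on the axes) put $\Theta=\alpha_*(\alpha_*+1)\,\mathrm{Re}\,Z^{-\alpha_*-2}$. Differentiating,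
$$\Delta\Phi=\mathrm{Re}\big[\alpha_*(\alpha_*+1)(e^{2i\gamma}+e^{-2i\gamma})Z^{-\alpha_*-2}\big]=2k\Theta,\qquad\partial_1\partial_2\Phi=\Theta\ge0,$$
the sign because $(\alpha_*+2)|\arg Z|\le(\alpha_*+2)\gamma=\frac\pi2$. On $x_2=0<x_1$, $Z=e^{i\gamma}x_1$ and
$$\partial_2\Phi=\mathrm{Re}\big(-\alpha_*e^{-i\gamma}(e^{i\gamma}x_1)^{-\alpha_*-1}\big)=-\alpha_*\cos((\alpha_*+2)\gamma)\,x_1^{-\alpha_*-1}=0,$$
hence also $\partial_1\partial_2\Phi=0$ there. The same holds on $x_1=0$, since interchanging $x_1,x_2$ replaces $Z$ by $\bar Z$. So the even extension is $C^2$ on $\mathbf R^2\setminus0$: the first normal derivative and the mixed derivative, which are odd across the axis, vanish on it, and the pure second derivatives are even. Everywhere $\Delta\Phi=2k|\partial_1\partial_2\Phi|$, i.e. $L_\pm\Phi\ge0$.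

**Step 2: make the inequality strict by taking a power.** Let $\alpha>\alpha_*$ and $t=\alpha/\alpha_*>1$. Then $\Phi^t$ is homogeneous of degree $-\alpha$ and
$$L_\pm\Phi^t=t\Phi^{t-1}L_\pm\Phi+t(t-1)\Phi^{t-2}\big(|\nabla\Phi|^2\pm2k\,\partial_1\Phi\,\partial_2\Phi\big)>0,$$
since the last bracket is at least $(1-k)|\nabla\Phi|^2$, $k<1$, and $\nabla\Phi\ne0$ by Euler's identity.

**Step 3: smooth the weight.** Write $\Phi^t=r^{-\alpha}H(\theta)$ with $H\in C^2(S^1)$, $H>0$. Then $L_\pm(r^{-\alpha}H)=r^{-\alpha-2}\Lambda_\pm H$ with second order differential operators $\Lambda_\pm$ on $S^1$ with smooth coefficients, and $\Lambda_\pm H>0$. Choose $\tilde H\in C^\infty(S^1)$ so close to $H$ in $C^2(S^1)$ that $\tilde H>0$ and $\Lambda_\pm\tilde H>0$. The weight $h=r^{-\alpha}\tilde H$ is smooth, positive, homogeneous of degree $-\alpha$, and $L_\pm h>0$. By Lemma 3.2 and Proposition A, SUCP holds for $s<1+\frac1\alpha$, for every $\alpha>\alpha_*$; that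 is, for every $s<s_*$. $\square$

## Gluing $e^{-Z^{-\alpha}}$ across the axes for $\alpha<\alpha_*$: proof of Theorem 2(b)

First let $N=2$ and $s>s_*$, so $\frac1{s-1}<\alpha_*$. Choose
$$\alpha\in\Big(\frac1{s-1},\alpha_*\Big),\qquad\sigma:=s-\frac1\alpha>1,\qquad P_0=p_0(D)=-(e^{i\phi}\partial_1^2+e^{-i\phi}\partial_2^2).$$
For signs $q=(q_1,q_2)\in\{\pm1\}^2$ put $Z_q=e^{i\gamma}q_1x_1+e^{-i\gamma}q_2x_2$. Since $e^{i\phi}e^{2i\gamma}+e^{-i\phi}e^{-2i\gamma}=2\cos(\phi+2\gamma)=2\cos\frac\pi2=0$,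
$$P_0[f(Z_q)]=0\quad\text{for holomorphic }f.\tag{8.1}$$
So $e^{-Z_q^{-\alpha}}$ solves $P_0u=0$, and it is flat where $\mathrm{Re}\,Z_q^{-\alpha}\ge c|x|^{-\alpha}$, for instance in the quadrant $q$ and slightly beyond it. But it is not defined and flat all around $0$. We glue the four functions with cutoffs; the gluing error is absorbed into a potential $V=-P_0u/u$. This is a good potential only if, where the cutoff of one function varies, the *other* function is larger. That is what $\alpha<\alpha_*$ provides.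

**Step 1: the neighbor dominates beyond the axis.** On $x=(\cos\theta,\sin\theta)$,
$$Z_{(+,+)}=\cos\gamma(\cos\theta+\sin\theta)+i\sin\gamma(\cos\theta-\sin\theta)$$
has positive real part for $-\frac\pi4<\theta<\frac{3\pi}4$, and $|\arg Z_{(+,+)}|\le\gamma$ for $0\le\theta\le\frac\pi2$. Let $m(\theta)=\mathrm{Re}\,Z_{(+,+)}^{-\alpha}$. Then $m(\frac\pi2-\theta)=m(\theta)$, because $Z_{(+,+)}$ goes to its conjugate, and $m>0$ on $[0,\frac\pi2]$, because $\alpha\gamma<\frac\pi2$. At $\theta=0$, $Z_{(+,+)}=e^{i\gamma}$ has $\theta$-derivative $e^{-i\gamma}$, so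
$$m'(0)=\mathrm{Re}\big(-\alpha e^{-i\gamma}e^{-i(\alpha+1)\gamma}\big)=-\alpha\cos((\alpha+2)\gamma)<0,\qquad\text{because }(\alpha+2)\gamma<(\alpha_*+2)\gamma=\tfrac\pi2 .$$
The function attached to $(+,-)$ is $m(-\theta)$. The difference $m(\theta)-m(-\theta)$ is odd with derivative $2m'(0)<0$ at $0$. So for small $\eta\in(0,\frac\pi{16})$ and some $c_0>0$,
$$m\ge c_0\ \text{ on }[-2\eta,\tfrac\pi2+2\eta],\qquad m(\theta)-m(-\theta)\ge2c_0\ \text{ for }-2\eta\le\theta\le-\tfrac\eta4.\tag{8.2}$$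
For $\alpha>\alpha_*$ close to $\alpha_*$ we would have $m'(0)>0$ and the opposite inequality just below the axis; the construction would break here. The analogues of (8.2) hold near every half-axis, on both sides, and for every quadrant: a reflection $x_j\mapsto-x_j$ permutes the $Z_q$, and the interchange $x_1\leftrightarrow x_2$ permutes them up to complex conjugation, which does not affect $\mathrm{Re}\,Z_q^{-\alpha}$.

**Step 2: the flat function.** Let $\chi_q$ be homogeneous of degree $0$, of class $G^\sigma$ on $S^1$, $0\le\chi_q\le1$, equal to $1$ at angular distance at most $\frac\eta2$ from the closed quadrant $q_1x_1,q_2x_2\ge0$, and $0$ at distance at least $\eta$. Put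
$$u=\sum_q\chi_q\,e^{-Z_q^{-\alpha}}\quad(x\ne0),\qquad u(0)=0.$$
On the support of the $q$-term $\mathrm{Re}\,Z_q^{-\alpha}\ge c_0|x|^{-\alpha}$, while derivatives of $\chi_q$ and $Z_q^{-\alpha}$ grow at most polynomially in $|x|^{-1}$. So all derivatives of $u$ tend to $0$ at $0$, and $u$ is smooth and flat. In a quadrant, at angular distance $>\eta$ from the axes, $u=e^{-Z_q^{-\alpha}}\ne0$; hence $u\not\equiv0$ near $0$.

**Step 3: the potential.** By (8.1), $P_0u=0$ except in the eight sectors whose angular distance from a half-axis lies in $[\frac\eta2,\eta]$. Consider the one with $\theta<0$ near $\theta=0$, contained in $T=\{-2\eta\le\theta\le-\frac\eta4\}$. In what follows only (8.2), (8.1) and the holomorphy of $Z_q^{-\alpha}$ in $x$ on a complex neighborhood are used, so the other seven sectors are treated in the same way. On $T$, $\chi_{(+,-)}=1$ and $\chi_{(-,\pm)}=0$. With $\chi=\chi_{(+,+)}$, $F=Z_{(+,+)}^{-\alpha}$, $F'=Z_{(+,-)}^{-\alpha}$,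 $G=F-F'$ and $(a_1,a_2)=(e^{i\phi},e^{-i\phi})$,
$$u=e^{-F'}(1+\chi e^{-G}),\qquad P_0u=[P_0,\chi]e^{-F}=b\,e^{-G}e^{-F'},\qquad b=\sum_ja_j\big(2\,\partial_j\chi\,\partial_jF-\partial_j^2\chi\big),$$
and $\mathrm{Re}\,G\ge2c_0|x|^{-\alpha}$ by (8.2). For $|x|\le r_0$ small, $|\chi e^{-G}|\le\frac12$, so $u\ne0$ on $T\cap B_{r_0}\setminus0$. Define
$$V=-\frac{P_0u}u=-\frac{b\,e^{-G}}{1+\chi e^{-G}}\quad\text{on }T,$$
similarly on the other seven sectors, and $V=0$ elsewhere. Since $b=0$ near the two edges of $T$, $V$ is smooth on $B_{r_0}\setminus0$, and $(P_0+V)u=0$ there. Between the sectors $u$ may have zeros, for example near an axis, where $u=e^{-F}+e^{-F'}$; this does no harm, because there $P_0u=0$ and $V=0$.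

**Step 4: $V\in G^s$.** We estimate $V$ on $|x|=R$ by rescaling to $|y|=1$. Let $K=\{\frac12\le|y|\le2\}\cap T$ and $\|f\|_{(\kappa)}=\sum_\beta\frac{\kappa^{|\beta|}}{(\beta!)^\sigma}\sup_K|\partial^\beta f|$. By Leibniz' rule, $\beta!\ge\beta'!\,(\beta-\beta')!$ and $\sigma\ge1$,
$$\frac1{(\beta!)^\sigma}\binom\beta{\beta'}=\frac{(\beta!)^{1-\sigma}}{\beta'!\,(\beta-\beta')!}\le\frac1{(\beta'!)^\sigma((\beta-\beta')!)^\sigma},\qquad\text{so}\qquad\|fg\|_{(\kappa)}\le\|f\|_{(\kappa)}\|g\|_{(\kappa)} .$$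
Let $|x|=R$, $y=x/R$, $\lambda=R^{-\alpha}$. By homogeneity $G(Ry)=\lambda G(y)$, $\chi(Ry)=\chi(y)$ and $b(Ry)=R^{-2-\alpha}b_1(y)+R^{-2}b_0(y)$, with $b_0,b_1,\chi\in G^\sigma$ near $K$. The function $G$ is holomorphic with $\mathrm{Re}\,G\ge c_1>0$ on a complex polydisc neighborhood of $K$ of some radius $\rho$. Cauchy's inequalities give $\sup_K|\partial^\beta e^{-\lambda G}|\le\beta!\,\rho^{-|\beta|}e^{-c_1\lambda}$, so for $\kappa\le\rho/2$
$$\|e^{-\lambda G}\|_{(\kappa)}\le e^{-c_1\lambda}\sum_{\beta\in\mathbf N^2}2^{-|\beta|}=4e^{-c_1\lambda}.$$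
The point is that the large parameter $\lambda$ enters only through $e^{-c_1\lambda}$, not through $\kappa$. Fix $\kappa$ so small that also $\|b_i\|_{(\kappa)},\|\chi\|_{(\kappa)}<\infty$. For $R$ small $\|\chi e^{-\lambda G}\|_{(\kappa)}\le\frac12$, and the Neumann series gives $\|(1+\chi e^{-\lambda G})^{-1}\|_{(\kappa)}\le2$. Since $\partial_y^\beta[V(Ry)]=R^{|\beta|}(\partial^\beta V)(Ry)$, we obtain, decreasing $r_0\le1$,
$$|\partial^\beta V(x)|\le C\kappa^{-|\beta|}(\beta!)^\sigma R^{-|\beta|-2-\alpha}e^{-c_1R^{-\alpha}},\qquad x\in T,\ |x|=R<r_0.\tag{8.3}$$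
Use half of the exponential for $R^{-2-\alpha}$, which gives a constant, and the other half for $R^{-|\beta|}$: by (2.2) with $a=\alpha$ and $|\beta|!\le2^{|\beta|}\beta!$, $R^{-|\beta|}e^{-\frac{c_1}2R^{-\alpha}}\le C^{|\beta|+1}(\beta!)^{1/\alpha}$. Hence
$$|\partial^\beta V|\le C^{|\beta|+1}(\beta!)^{\sigma+1/\alpha}=C^{|\beta|+1}(\beta!)^s\quad\text{on }B_{r_0}\setminus0,$$
and by (8.3) all derivatives of $V$ tend to $0$ at $0$. So $V$ extends to an element of $G^s(B_{r_0})$. Then $(P_0+V)u=0$ in $B_{r_0}$ with $u$ flat and $u\not\equiv0$ near $0$: SUCP fails.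

**Step 5: all dimensions.** Let $N\ge2$. By the normal form $p_0(\xi)=\sum a_j\xi_j^2$, where after renumbering $a_1=e^{i\phi}$, $a_2=e^{-i\phi}$. Take $V=V(x_1,x_2)$ and $u=u(x_1,x_2)$ as above. Then $(p_0(D)+V)u=0$ near $0\in\mathbf R^N$, $V\in G^s$, $u$ is flat at $0$, and $u\not\equiv0$ near $0$. This proves (b).

Consequently $s_N(\phi)\le s_*(\phi)$ for all $N\ge2$. With (a), $s_2=s_*$; with Theorem 1, $s_0<s_N\le s_*$ for $N\ge3$. $\blacksquare$

## Small angles and the constant $\frac4\pi$: proof of Theorem 3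

For $\phi\to0$ we take $\alpha=a\phi$ and perturb the radial weight by a small multiple of a function of $\frac{x\cdot\Psi x}{|x|^2}$, where $A=e^{i\phi\Psi}$. To first order in $\phi$, (PC) becomes an inequality for a function $F$ of one variable. We first solve that inequality.

**Lemma 9.1.** For every $a'>\frac4\pi$ there is $F\in C^\infty$ on a neighborhood of $[-1,1]$ such that for every real symmetric $\Psi$ with $\|\Psi\|\le1$ (of any size) and all orthonormal $\omega,t$, with $y=\omega\cdot\Psi\omega$, $z=t\cdot\Psi t$, $b=t\cdot\Psi\omega$,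
$$a'+4F''(y)b^2+2F'(y)(z-y)\ge2|b|.\tag{9.1}$$

*Where $\frac4\pi$ comes from.* Take $\Psi=\mathrm{diag}(1,-1)$, $\omega=(\cos\theta,\sin\theta)$, $t=(-\sin\theta,\cos\theta)$. Then $y=\cos2\theta=-z$ and $b=-\sin2\theta$. With $f(\theta)=F(\cos2\theta)$ we have $f''=4\sin^22\theta\,F''-4\cos2\theta\,F'$, so (9.1) reads $a'+f''(\theta)\ge2\sin2\theta$. Since $f'=-2\sin2\theta\,F'$ vanishes at $0$ and $\frac\pi2$, integration over $[0,\frac\pi2]$ gives $a'\frac\pi2\ge2$. So no $a'<\frac4\pi$ is possible, and equality $f''=2\sin2\theta-\frac4\pi$ is the natural choice.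

*Proof.* Let $a_*=\frac4\pi$, $f(\theta)=\theta-\frac12\sin2\theta-\frac2\pi\theta^2$ on $(0,\frac\pi2)$ and $F_*(\cos2\theta)=f(\theta)$. Then $F_*$ is smooth on $(-1,1)$. The derivative $f'=2\sin^2\theta-a_*\theta$ satisfies $f'(\frac\pi2-\theta)=2\cos^2\theta-2+a_*\theta=-f'(\theta)$, so $f(\frac\pi2-\theta)-f(\theta)$ is constant and vanishes at $\frac\pi4$: $F_*$ is even. With $y=\cos2\theta$ and $b_1=\sin2\theta=\sqrt{1-y^2}$,
$$f'=-2b_1F_*'(y),\qquad f''=4b_1^2F_*''(y)-4yF_*'(y)=2b_1-a_*.\tag{9.2}$$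

*Reduction.* We show that $E:=a_*+4F_*''(y)b^2+2F_*'(y)(z-y)-2|b|\ge0$ when $|y|<1$. Since $I\pm\Psi\ge0$ on the span of $\omega,t$, we have $b^2\le(1-y)(1-z)$ and $b^2\le(1+y)(1+z)$. Using the first if $z\ge-y$ and the second if $z\le-y$ we get $b^2\le1-y^2=b_1^2$. Replacing $\Psi$ by $-\Psi$ changes the signs of $y,z,b$ and leaves $E$ unchanged, as $F_*'$ is odd and $F_*''$ even; replacing $t$ by $-t$ changes only the sign of $b$. So assume $y\ge0$, $b\ge0$, and $\theta\in(0,\frac\pi4]$. On $[0,\frac\pi4]$ the function $f'$ is convex and vanishes at both ends, so $f'\le0$ and $F_*'(y)\ge0$.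

*A quadratic in $b$.* Since $z\ge\frac{b^2}{1+y}-1$ and $F_*'\ge0$,
$$E\ge E_0-2b+\mu b^2,\qquad E_0=a_*-2(1+y)F_*',\qquad\mu=4F_*''+\frac{2F_*'}{1+y}.$$
At $b=b_1$, using $b_1^2=(1-y)(1+y)$ and (9.2), $E_0+\mu b_1^2=a_*+4b_1^2F_*''-4yF_*'=2b_1$. Therefore
$$E_0-2b+\mu b^2=(b_1-b)\Big(\frac{E_0}{b_1}-\mu b\Big).$$
Next, $(1+y)/b_1=\cot\theta$ and $F_*'=-f'/(2b_1)$, so
$$E_0=a_*+\cot\theta\,f'(\theta)=a_*(1-\theta\cot\theta)+\sin2\theta\ge b_1>0,$$
as $\theta\le\tan\theta$. Hence $\mu b_1^2=2b_1-E_0\le b_1\le E_0$, and so $\mu b\le E_0/b_1$ for $0\le b\le b_1$: if $\mu\ge0$ because $\mu b\le\mu b_1\leq E_0/b_1$, and trivially if $\mu<0$. Both factors are nonnegative, and $E\ge0$.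

*Shrinking to stay away from $y=\pm1$.* Let $\rho=a_*/a'<1$ and $F(y)=\rho^{-1}F_*(\rho y)$, smooth for $|y|<1/\rho$; then $F'(y)=F_*'(\rho y)$ and $F''(y)=\rho F_*''(\rho y)$. Apply $E\ge0$ to $\rho\Psi$, for which $y,z,b$ become $\rho y,\rho z,\rho b$ and $|\rho y|<1$, and divide by $\rho$. This is (9.1). $\square$

**Step 1: the weight.** Let $a>\frac4\pi$, fix $a'\in(\frac4\pi,a)$ and $F$ from Lemma 9.1. Put $\alpha=a\phi$, $A=\mathrm{diag}(e^{i\psi_j})$ with $|\psi_j|\le\phi$, $\Psi=\phi^{-1}\mathrm{diag}(\psi_j)$, so that $\|\Psi\|\le1$, and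
$$h=|x|^{-\alpha}(1+\phi\alpha f),\qquad f(x)=F\big(x\cdot\Psi x/|x|^2\big).$$
All $O(\cdot)$ are for $\phi\to0$ and uniform in $N,\Psi,\omega,\zeta$: they depend only on $a$, on bounds for $F,F',F''$ on $[-1,1]$ and on $\|\Psi\|\le1$. For $\phi$ small $h>0$. At $|\omega|=1$, as $f$ has degree $0$, $\nabla f\cdot\omega=0$ and $D^2f(\omega,\omega)=0$, and
$$-\alpha^{-1}\nabla h=(1+\phi\alpha f)\omega-\phi\nabla f,\qquad\alpha^{-1}D^2h=(1+\phi\alpha f)\big((\alpha+2)\omega\otimes\omega-I\big)+\phi D^2f+O(\phi^2);\tag{9.3}$$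
the cross terms $-\phi\alpha(\omega\otimes\nabla f+\nabla f\otimes\omega)$ are $O(\phi^2)$ because $\alpha=O(\phi)$. Hence $n:=-\nabla h/|\nabla h|=\omega-\phi\nabla f+O(\phi^2)$.

**Step 2: the shape of $\zeta$.** By homogeneity we check (PC) at $|\omega|=1$ for $|\zeta|=1$, $\zeta\cdot A\zeta=0$, $\mathrm{Im}\,\zeta=-\tau n$, $\tau>0$. Since $A=I+i\phi\Psi+O(\phi^2)$, $\zeta\cdot\zeta=-i\phi\,\zeta\cdot\Psi\zeta+O(\phi^2)$. Writing $\zeta=r-i\tau n$ with $r$ real, $\zeta\cdot\zeta=|r|^2-\tau^2-2i\tau\,r\cdot n$, so $|r|^2-\tau^2=O(\phi)$, $\tau\,r\cdot n=O(\phi)$ and $|r|^2+\tau^2=1$. Hence $\zeta=(t-in)/\sqrt2+O(\phi)$ with a unit vector $t\perp n$. The imaginary part of $\zeta\cdot\Psi\zeta$ is then $-t\cdot\Psi n+O(\phi)$, and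
$$\mathrm{Re}\,\zeta\cdot\zeta=\phi\,\mathrm{Im}(\zeta\cdot\Psi\zeta)+O(\phi^2)=-\phi\,t\cdot\Psi n+O(\phi^2).$$

**Step 3: the radial term.** As in (4.2) and (4.3), with $n$ for $\omega$,
$$|n\cdot A\zeta|^2=\frac{|\bar\zeta\cdot A\zeta|^2}{2-2\,\mathrm{Re}\,\zeta\cdot\zeta}\ge\frac{\cos^2\phi}{2+2\phi\,t\cdot\Psi n+O(\phi^2)}=\tfrac12(1-\phi\,t\cdot\Psi n)+O(\phi^2).$$
We need $\omega$ in place of $n$. Here $\omega=n+\phi\nabla f+O(\phi^2)$ and $n\cdot A\zeta=-\frac i{\sqrt2}+O(\phi)$. Since $\nabla f\cdot n=O(\phi)$, $\nabla f\cdot A\zeta=\frac{\nabla f\cdot t}{\sqrt2}+O(\phi)$, with real leading part. So $\mathrm{Re}\big(\overline{n\cdot A\zeta}\;\nabla f\cdot A\zeta\big)=O(\phi)$, and $|\omega\cdot A\zeta|^2=|n\cdot A\zeta|^2+O(\phi^2)$: the tilt of the gradient has no first order effect.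

**Step 4: the term with $D^2f$.** Replace $t$ by a unit vector orthogonal to $\omega$, a change $O(\phi)$, and define $y,z,b$ as in Lemma 9.1; then $\phi\,t\cdot\Psi n=\phi b+O(\phi^2)$. Expanding
$$f(\omega+qt)=F\Big(\frac{y+2qb+q^2z}{1+q^2}\Big)=F\big(y+2qb+q^2(z-y)+O(q^3)\big)$$
in the real variable $q$ gives $D^2f(t,t)=4F''(y)b^2+2F'(y)(z-y)$. As $A\zeta=(t-i\omega)/\sqrt2+O(\phi)$ and $D^2f$ is real symmetric, the cross terms cancel: $(A\zeta)^*D^2f(A\zeta)=\frac12\big(D^2f(t,t)+D^2f(\omega,\omega)\big)+O(\phi)=\frac12D^2f(t,t)+O(\phi)$.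

**Step 5: conclusion.** With $|A\zeta|=1$, $1+\phi\alpha f=1+O(\phi^2)$ and (9.3),
$$\alpha^{-1}(A\zeta)^*D^2h(A\zeta)\ge\tfrac{\alpha+2}2(1-\phi b)-1+\tfrac\phi2\big(4F''(y)b^2+2F'(y)(z-y)\big)+O(\phi^2)$$
$$=\tfrac\phi2\big[a-2b+4F''(y)b^2+2F'(y)(z-y)\big]+O(\phi^2)\ge\tfrac\phi2(a-a')+O(\phi^2),$$
by (9.1) and $\alpha=a\phi$. This is positive for $0<\phi<\phi_a$ with $\phi_a$ independent of $N$. So (PC) holds, and Proposition A gives SUCP for $s<1+\frac1{a\phi}$, i.e. $s_N(\phi)\ge1+\frac1{a\phi}$ for $0<\phi<\phi_a$.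

Hence $\liminf_{\phi\to0}\phi(s_N(\phi)-1)\ge\frac1a$ for every $a>\frac4\pi$, so it is at least $\frac\pi4$. By Theorem 2(b), $\phi(s_N(\phi)-1)\le\phi(s_*(\phi)-1)=\frac{\pi-2\phi}4\to\frac\pi4$. So the limit is $\frac\pi4$ for every $N\ge2$, while $\phi(s_0(\phi)-1)=\frac{\phi(1-\sin\phi)}{2\sin\phi}\to\frac12$. $\blacksquare$
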